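\title{Abelian Quotients of Permutation Groups and Minimal Faithful Degrees}

\begin{abstract}
For a finite group $G$ let $\mu(G)$ be the least $n$ such that $G$ embeds in $\mathrm{Sym}(n)$. We prove the Abelian Quotients Conjecture: $\mu(G/N)\le\mu(G)$ whenever $G/N$ is abelian. More precisely, if $G\le\mathrm{Sym}(n)$ and $G/N$ is a direct product of nontrivial cyclic groups of prime power orders $q_i$, then $\sum_i q_i\le n$. If $G/N$ is nontrivial of odd order, then $\mu(G/N)=n$ occurs only when $N=1$ and $G$ is generated by disjoint cycles of prime power lengths that cover all $n$ points. The proof reduces to $p$-groups, filters them by submodules of permutation modules over $\mathbb{F}_p$, and balances the number of generators of these submodules against the lengths of cycles.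
\end{abstract}

\section{Introduction}

All groups in this paper are finite. The \emph{minimal faithful permutation degree} $\mu(G)$ of a group $G$ is the least $n$ such that $G$ embeds in the symmetric group $\mathrm{Sym}(n)$. Restricting an embedding shows that $\mu(K)\le\mu(G)$ for every subgroup $K$ of $G$. Quotients have no such argument: if $G\le\mathrm{Sym}(n)$ and $N\trianglelefteq G$, then $G/N$ acts on the set of $N$-orbits, but this action need not be faithful, and it is trivial when $N$ is transitive. In fact the degree can grow.

\begin{example}\label{ex:nonabelian}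
Let $D_8\le\mathrm{Sym}(4)$ be the dihedral group of order $8$, with center $\langle z\rangle$ of order $2$ and $D_8/\langle z\rangle\cong C_2^2$. Let $G=D_8^3\le\mathrm{Sym}(12)$, let $N=\{(z^a,z^b,z^c):a+b+c\text{ even}\}$, and let $E=G/N$, of order $2^7$. If $xN$ is central in $E$ and $g$ lies in one of the three factors, then $[x,g]$ lies in that factor and in $N$, so $[x,g]=1$. Hence the center $Z$ of $E$ is $Z(G)/N$, of order $2$, and the commutator is a nondegenerate alternating form on $E/Z\cong\mathbb{F}_2^6$. In a faithful action of $E$, take an orbit on which $Z$ acts nontrivially and a point stabilizer $K$ in it. Then $K\cap Z=1$, so $K'\le K\cap Z=1$ and $K\cong KZ/Z$ is totally isotropic. Thus $|K|\le 2^3$, the orbit has at least $16$ points, and $\mu(G/N)\ge16>12\ge\mu(G)$.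
\end{example}

Here one orbit has to carry the center of $E$, and the commutator form keeps its stabilizers small. Abelian groups escape this, because their cyclic factors can be placed on separate orbits. For an abelian group $A\cong\prod_i C_{q_i}$ with prime powers $q_i>1$, put
\[
m(A)=\sum_i q_i,\qquad m(1)=0 .
\]
Disjoint cycles of lengths $q_i$ generate a copy of $A$, so $\mu(A)\le m(A)$ for $A\ne1$. The Abelian Quotients Conjecture, as stated in \cite{slides}, asserts:
\begin{quote}
if $G$ is a finite group, $N\trianglelefteq G$ and $G/N$ is abelian, then $\mu(G/N)\le\mu(G)$.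
\end{quote}
The simplest case supports it. Let $G\le\mathrm{Sym}(n)$ and $G/N\cong C_q$ with $q$ a prime power, and let $g\in G$ map to a generator. Then $q$ divides the order of $g$, which is the least common multiple of its cycle lengths, so $q$ divides one cycle length and $q\le n$. One guesses that each cyclic factor of $G/N$ costs as many points as its order, as it does for a product of disjoint cycles. This guess is correct.

\begin{theorem}\label{thm:main}
If $G\le\mathrm{Sym}(n)$, $N\trianglelefteq G$ and $G/N$ is abelian, then $m(G/N)\le n$. Consequently, $\mu(G/N)\le\mu(G)$ for every finite group $G$ and every $N\trianglelefteq G$ with $G/N$ abelian.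
\end{theorem}

The second statement follows from the first with $n=\mu(G)$: if $G/N\ne1$ then $\mu(G/N)\le m(G/N)\le n$, and the trivial group embeds wherever $G$ does. Applied to subgroups of $G$, the theorem gives the same inequalities for every abelian section of $G$. With $N=1$ it recovers the known formula $\mu(A)=m(A)$ for abelian $A\ne1$.

For quotients of odd order, products of disjoint cycles are the only extremal case.

\begin{theorem}\label{thm:equality}
Let $G\le\mathrm{Sym}(n)$ and $N\trianglelefteq G$, with $G/N\ne1$ abelian of odd order and $\mu(G/N)=n$. Then $N=1$, and $G=\prod_i\langle c_i\rangle$, where the $c_i$ are disjoint cycles of prime power lengths whose supports partition $\{1,\dots,n\}$.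
\end{theorem}

Conversely, every such group has $\mu(G)=m(G)=n$. Odd order cannot be dropped: $D_8\le\mathrm{Sym}(4)$ has the quotient $C_2^2$, and $\mu(C_2^2)=m(C_2^2)=4$.

The core of the proof is the case of a $p$-group $G$. Section~\ref{sec:layers} cuts $G$ into layers, each a submodule of a permutation module over $\mathbb{F}_p$. Section~\ref{sec:cube} treats transitive groups of degree $p^3$ by hand and exposes the mechanism: a layer can contribute many cyclic factors to $G/G'$ only when cycles are short, and then the factors are small. Section~\ref{sec:pgroups} makes this exact, Section~\ref{sec:general} reduces Theorem~\ref{thm:main} to $p$-groups, and Sections~\ref{sec:eqp} and~\ref{sec:eq} prove Theorem~\ref{thm:equality}.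

\subsection*{Conventions and standard facts}
Groups act on the right, $y^g=g^{-1}yg$ and $[y,g]=y^{-1}y^g$. If $G$ acts on $\Delta$, then $G^\Delta\le\mathrm{Sym}(\Delta)$ is the induced group. The \emph{exponent} of a $p$-group is its largest element order; in a permutation $p$-group it is also the largest cycle length, since all cycle lengths are powers of $p$. We use four facts.
\begin{enumerate}
\item[(F1)] Integers $x_1,\dots,x_r\ge2$ satisfy $\sum x_i\le\prod x_i$, strictly if $r=0$ (where $0<1$) or if two of the $x_i$ differ. Indeed $xy-x-y=(x-1)(y-1)-1$ is $\ge0$, and $>0$ if $x\ne y$; now replace two entries by their product repeatedly. In particular $m(A)\le|A|$.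
\item[(F2)] If $B$ is a subgroup of a $p$-group $G$, there is a chain $B=B_0<B_1<\dots<B_r=G$ with each $B_i$ normal of index $p$ in $B_{i+1}$. If a $p$-group $S$ normalizes a $p$-group $Q\neq1$, then $C_Q(S)\ne1$; in particular a nontrivial normal subgroup of a $p$-group contains a central element of order $p$.
\item[(F3)] If $c$ is a cycle with support $\Delta$, then $C_{\mathrm{Sym}(\Delta)}(c)=\langle c\rangle$, because a permutation $y$ commuting with $c$ satisfies $(\alpha c^k)y=(\alpha y)c^k$ and is determined by $\alpha y$.
\item[(F4)] (Frattini argument.) If $N\trianglelefteq G$ and $Q$ is a Sylow subgroup of $N$, then $G=N_G(Q)N$.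
\end{enumerate}

\section{Layers of a permutation $p$-group}\label{sec:layers}

Let $G\le\mathrm{Sym}(n)$ be a $p$-group with orbits $\Omega_1,\dots,\Omega_r$ of sizes $|\Omega_i|=p^{h_i}$, and let $A=G/G'$. We cannot bound $A$ orbit by orbit: $G$ embeds in $\prod_iG^{\Omega_i}$, but an element outside $G'$ may induce an element of $(G^{\Omega_i})'$ on every orbit. We use instead a normal series of $G$ that runs through all orbits and whose factors are explicit modules.

For each $i$, apply (F2) to a point stabilizer and take coset spaces. This gives transitive $G$-sets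
\[
\Omega_{i,0}\leftarrow\Omega_{i,1}\leftarrow\dots\leftarrow\Omega_{i,h_i}=\Omega_i,\qquad|\Omega_{i,l}|=p^l,
\]
joined by $G$-maps with fibers of size $p$. A pair $(i,l)$ with $0\le l<h_i$ is called a \emph{layer}. For a $G$-set $\Omega$, let $\mathbb{F}_p\Omega$ be the permutation module, the vector space with basis $\Omega$ permuted by $G$.

\begin{lemma}\label{lem:layer}
For each layer $(i,l)$ there are a subgroup $T$ of $\mathrm{Sym}(\Omega_{i,l+1})$ normalized by $G$ and a group isomorphism $\theta\colon T\to\mathbb{F}_p\Omega_{i,l}$ with $\theta(t^g)=\theta(t)g$ for $g\in G$, such that every element of $G$ that acts trivially on $\Omega_{i,l}$ induces an element of $T$ on $\Omega_{i,l+1}$.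
\end{lemma}

\begin{proof}
Let $F_\omega$ be the fiber over $\omega\in\Omega_{i,l}$. An element of $G$ that carries one point of $F_\omega$ to another fixes $\omega$, so the stabilizer $G_\omega$ is transitive on $F_\omega$. The group $T_\omega$ that it induces there is a transitive $p$-subgroup of $\mathrm{Sym}(p)$, hence of order $p$. Regard $T_\omega$ as fixing all other fibers pointwise. An element $g$ carries $F_\omega$ to $F_{\omega g}$ and conjugates $G_\omega$ to $G_{\omega g}$, so $T_\omega^g=T_{\omega g}$. Elements of $G_\omega$ act on $F_\omega$ as elements of the abelian group $T_\omega$, so they centralize $T_\omega$. Fix $\omega_0$ and a generator $\tau$ of $T_{\omega_0}$, and put $\tau_{\omega_0g}=\tau^g$. This is well defined: if $\omega_0g=\omega_0g'$, then $g'g^{-1}\in G_{\omega_0}$ centralizes $\tau$. Now $\tau_\omega^g=\tau_{\omega g}$, and we take $T=\prod_\omega T_\omega$ and $\theta(\prod\tau_\omega^{a_\omega})=\sum a_\omega\omega$. An element acting trivially on $\Omega_{i,l}$ lies in every $G_\omega$, so it induces an element of $T$.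
\end{proof}

Let $p^{e_{i,l}}$ be the exponent of $G^{\Omega_{i,l}}$. This group is a quotient of $G^{\Omega_{i,l+1}}$, with kernel of exponent at most $p$ by Lemma~\ref{lem:layer}. Hence
\begin{equation}\label{eq:exp}
e_{i,0}=0,\qquad e_{i,1}=1,\qquad e_{i,l}\le e_{i,l+1}\le e_{i,l}+1 .
\end{equation}

Order the orbits arbitrarily and list the layers orbit by orbit, with $l$ increasing; let $t$ be their number. Let $R_k$ be the kernel of $G$ on the union of the sets $\Omega_{i,l+1}$ for the first $k$ layers $(i,l)$. Then $G=R_0\ge R_1\ge\dots\ge R_t=1$ are normal subgroups of $G$. If the $k$th layer is $(i,l)$, then $R_{k-1}$ acts trivially on $\Omega_{i,l}$ (either $l=0$, or $(i,l-1)$ came earlier), and Lemma~\ref{lem:layer} gives a homomorphism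
\[
\theta_k\colon R_{k-1}\to\mathbb{F}_p\Omega_{i,l},\qquad\ker\theta_k=R_k,\qquad\theta_k(y^g)=\theta_k(y)g .
\]

Only part of a layer survives in $G/G'$, since commutators with $G$ are killed. For a finite $\mathbb{F}_pG$-module $M$ let $[M,G]$ be the span of all $v(g-1)$ with $v\in M$, $g\in G$, and let
\[
d_G(M)=\dim M/[M,G]
\]
be the dimension of the \emph{coinvariants} of $M$. For $P\trianglelefteq G$ put
\[
a_k(P)=\log_p\bigl|(P\cap R_{k-1})G':(P\cap R_k)G'\bigr| ,
\]
so that, by telescoping, for $0\le u\le t$,
\begin{equation}\label{eq:tele}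
\log_p|(P\cap R_u)G'/G'|=\sum_{k>u}a_k(P).
\end{equation}

\begin{lemma}\label{lem:contrib}
Let $P\trianglelefteq G$, let the $k$th layer be $(i,l)$, and let $M=\theta_k(P\cap R_{k-1})$. Then $M$ is a submodule of $\mathbb{F}_p\Omega_{i,l}$ and $a_k(P)\le d_G(M)$. If $P$ acts trivially on $\Omega_{i,l+1}$, then $a_k(P)=0$.
\end{lemma}

\begin{proof}
Put $Y=P\cap R_{k-1}$ and $Y_1=P\cap R_k$. As $Y\trianglelefteq G$, the subgroup $M$ is $G$-invariant, and subgroups of $\mathbb{F}_p$-spaces are subspaces. Since $YG'=Y(Y_1G')$, the index defining $a_k(P)$ equals $|Y:Y\cap Y_1G'|$. The group $Y_1[Y,G]$ lies in $Y\cap Y_1G'$, so the index is at most $|Y:Y_1[Y,G]|$. Now $\theta_k$ maps $Y$ onto $M$ with kernel $Y_1$, and $\theta_k([y,g])=\theta_k(y)(g-1)$, so $|Y:Y_1[Y,G]|=|M:[M,G]|=p^{d_G(M)}$. If $P$ is trivial on $\Omega_{i,l+1}$, then $M=0$.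
\end{proof}

We have no control over which submodule $M$ occurs, so we need bounds on $d_G(M)$ that hold for \emph{all} submodules of $\mathbb{F}_p\Omega_{i,l}$. Three rules produce them.

\begin{lemma}\label{lem:rules}
Let $B$ be a $p$-group and $M$ a finite $\mathbb{F}_pB$-module.
\begin{enumerate}
\item[(a)] If $B_0\le B$, then $d_B(M)\le d_{B_0}(M)$.
\item[(b)] If $M\le V_1\oplus\dots\oplus V_u$ and every submodule $U$ of every $V_j$ has $d_B(U)\le\delta$, then $d_B(M)\le u\delta$.
\item[(c)] If $B=\langle x\rangle$ is transitive on $\Delta$ and $M\le\mathbb{F}_p\Delta$, then $d_B(M)\le1$.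
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $[M,B_0]\le[M,B]$.

(b) For a submodule $M'$, the kernel of $M/[M,B]\to(M/M')/[M/M',B]$ is isomorphic to $M'/(M'\cap[M,B])$, a quotient of $M'/[M',B]$. So $d_B(M)\le d_B(M')+d_B(M/M')$. Apply this along the submodules $M_j=M\cap(V_1\oplus\dots\oplus V_j)$; projection embeds $M_j/M_{j-1}$ in $V_j$.

(c) With $|\Delta|=p^e$, the module $\mathbb{F}_p\Delta$ is the ring $\mathbb{F}_p[X]/(X^{p^e}-1)=\mathbb{F}_p[X]/(X-1)^{p^e}$, with $x$ acting as $X$. Its submodules are the ideals generated by the powers $(X-1)^j$, and for these $M/M(X-1)$ has dimension at most $1$.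
\end{proof}

\section{Transitive groups of degree $p^3$}\label{sec:cube}

Let $G$ be a transitive $p$-group of degree $p^3$. Drop the index $i$; the layers are $l=0,1,2$. In layers $0$ and $1$ some element of $G$ is transitive on $\Omega_l$, so parts (a) and (c) of Lemma~\ref{lem:rules} give $a_1(P),a_2(P)\le1$ for all $P\trianglelefteq G$. (In degree $p^2$ this is everything: $|A|\le p^2$, and $m(A)\le|A|$ by (F1).) The last layer depends on $e_2\in\{1,2\}$.

\emph{Long cycles: $e_2=2$.} Some element is a $p^2$-cycle on $\Omega_2$, so $a_3(G)\le1$ in the same way. Then $|A|\le p^3$ and $m(A)\le p^3$.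

\emph{Short cycles: $e_2=1$.} Let $x\in G$ induce a central element of order $p$ in $G^{\Omega_2}$. Its fixed points form a proper $G$-invariant subset of $\Omega_2$, so there are none, and $x$ has $p$ cycles of length $p$. Lemma~\ref{lem:rules} gives $a_3(P)\le p$. Thus $|A|\le p^{p+2}$, and the bound $m(A)\le|A|$ is useless. But now $G$ has exponent at most $p^2$ by \eqref{eq:exp}. Write $A$ additively as $C_p^a\times C_{p^2}^b$, and put $s_1=\log_p|A|=a+2b$ and $s_2=\log_p|pA|=b$. Then
\[
m(A)=pa+p^2b=p\,s_1+(p^2-2p)\,s_2 .
\]
The subgroup $pA$ is the image of $P=\langle y^p:y\in G\rangle$, which acts trivially on $\Omega_2$ and $\Omega_1$. By Lemma~\ref{lem:contrib} only the last layer contributes to it, so $s_2\le p$. Both coefficients are nonnegative, and therefore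
\[
m(A)\le p(p+2)+(p^2-2p)p=p^3-p(p-2)\le p^3 .
\]

\begin{example}\label{ex:sharp}
The bound $s_1\le p+2$ is attained. Let $K=\langle x,y\rangle\cong C_p^2$, so $\mathbb{F}_pK=\mathbb{F}_p[X,Y]/(X^p,Y^p)$ with $X=x-1$, $Y=y-1$. Let $M=(X,Y)^{p-1}$. Then $[M,K]=(X,Y)^p$, and the $p$ monomials $X^jY^{p-1-j}$ give a basis of $M/[M,K]$. The group $G=M\rtimes K$ acts transitively on $K\times\mathbb{F}_p$, with $K$ translating the first coordinate and $v=\sum v_kk\in M$ sending $(k,a)$ to $(k,a+v_k)$. Here $G'=[M,K]$ and $G/G'\cong C_p^{p+2}$. For $p=2$ we get $m(G/G')=8=n$.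
\end{example}

The general proof needs two things: a formula for $m(A)$ as a nonnegative combination of the numbers $\log_p|p^{j-1}A|$, and a bound on coinvariants in terms of the longest cycle.

\section{The bound for $p$-groups}\label{sec:pgroups}

Put $\kappa_0=0$, $\kappa_1=p$ and $\kappa_j=p^j-p^{j-1}$ for $j\ge2$, so that $\sum_{j=1}^a\kappa_j=p^a$ for $a\ge1$. Put $w_j=\kappa_j-\kappa_{j-1}$ for $j\ge1$, so that $\sum_{j=1}^ew_j=\kappa_e$ and
\[
w_1=p,\qquad w_2=p(p-2),\qquad w_j=p^{j-2}(p-1)^2\quad(j\ge3).
\]
All $w_j$ are positive, except that $w_2=0$ when $p=2$.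

\begin{lemma}\label{lem:m}
\begin{enumerate}
\item[(a)] If $A$ is an abelian $p$-group, written additively, and $s_j=\log_p|p^{j-1}A|$, then $m(A)=\sum_{j\ge1}w_js_j$.
\item[(b)] If $B$ is a quotient of an abelian group $A$, then $m(B)\le m(A)$, with equality only if $|B|=|A|$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A cyclic factor of order $p^a$ contributes $\max(a-j+1,0)$ to $s_j$, so $s_j-s_{j+1}$ is the number of cyclic factors of order at least $p^j$. Writing each order as $p^a=\sum_{j\le a}\kappa_j$ and summing by parts, we get $m(A)=\sum_j\kappa_j(s_j-s_{j+1})=\sum_jw_js_j$.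

(b) For $p$-groups, $p^{j-1}B$ is a quotient of $p^{j-1}A$, so each $s_j$ can only decrease. As $w_j\ge0$ and $w_1>0$, equality forces equal values of $s_1$, that is, $|B|=|A|$. In general $m$ is additive over the primary components, and the $p$-component of $B$ is a quotient of that of $A$.
\end{proof}

In Section~\ref{sec:cube} we had an element all of whose cycles on $\Omega_2$ had the maximal length. In general an element with one long cycle may have many short ones, and restricting to it alone gives a poor bound. The remedy is to start on the long cycle only and climb a subnormal chain, so that at each step the new points split into conjugates of the orbit already treated.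

\begin{lemma}\label{lem:cycle}
Let a $p$-group $G$ act transitively on $\Omega$, with $|\Omega|=p^l$, and suppose that some $x\in G$ has a cycle of length $p^e$ on $\Omega$. Then $d_G(M)\le p^{l-e}$ for every submodule $M$ of $\mathbb{F}_p\Omega$.
\end{lemma}

\begin{proof}
Let $\alpha$ lie in a cycle of length $p^e$ of $x$. Take a chain $\langle x\rangle=B_0<\dots<B_r=G$ as in (F2), and let $\Delta_i$ be the $B_i$-orbit of $\alpha$, so that $\Delta_r=\Omega$. We show by induction that $d_{B_i}(M)\le|\Delta_i|/p^e$ for every $B_i$-submodule $M$ of $\mathbb{F}_p\Delta_i$. The case $i=0$ is Lemma~\ref{lem:rules}(c).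

Since $B_i\trianglelefteq B_{i+1}$, the sets $\Delta_ig$ with $g\in B_{i+1}$ are $B_i$-orbits, and they partition $\Delta_{i+1}$ into $|\Delta_{i+1}|/|\Delta_i|$ parts. Let $U$ be a $B_i$-submodule of $\mathbb{F}_p(\Delta_ig)$. From $v(b-1)g^{-1}=vg^{-1}(gbg^{-1}-1)$ and $gB_ig^{-1}=B_i$ we see that $Ug^{-1}$ is a $B_i$-submodule of $\mathbb{F}_p\Delta_i$ and $[U,B_i]g^{-1}=[Ug^{-1},B_i]$. So $d_{B_i}(U)\le|\Delta_i|/p^e$. For a $B_{i+1}$-submodule $M$ of $\mathbb{F}_p\Delta_{i+1}$, parts (a) and (b) of Lemma~\ref{lem:rules} give
\[
d_{B_{i+1}}(M)\le d_{B_i}(M)\le\frac{|\Delta_{i+1}|}{|\Delta_i|}\cdot\frac{|\Delta_i|}{p^e}=\frac{|\Delta_{i+1}|}{p^e}.\qedhere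
\]
\end{proof}

\begin{proposition}\label{prop:p}
If $G\le\mathrm{Sym}(n)$ is a $p$-group and $G/N$ is abelian, then $m(G/N)\le n$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:m}(b) it suffices to bound $m(A)$ for $A=G/G'$. Keep the notation of Section~\ref{sec:layers}. Let $P_j=\langle x^{p^{j-1}}:x\in G\rangle\trianglelefteq G$. Its image in $A$ is $p^{j-1}A$, so $s_j=\sum_ka_k(P_j)$ by \eqref{eq:tele}. Let the $k$th layer be $(i,l)$. Some element has a cycle of length $p^{e_{i,l}}$ on $\Omega_{i,l}$, so Lemmas~\ref{lem:contrib} and~\ref{lem:cycle} give $a_k(P_j)\le p^{l-e_{i,l}}$. If $j>e_{i,l+1}$, then $P_j$ acts trivially on $\Omega_{i,l+1}$. Hence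
\begin{equation}\label{eq:layerbound}
a_k(P_j)\le\begin{cases}p^{\,l-e_{i,l}}&\text{if }j\le e_{i,l+1},\\ 0&\text{if }j>e_{i,l+1}.\end{cases}
\end{equation}
Multiply by $w_j\ge0$ and sum over $j$ and $k$. By Lemma~\ref{lem:m}(a),
\begin{equation}\label{eq:sum}
m(A)=\sum_k\sum_jw_j\,a_k(P_j)\le\sum_{(i,l)}b_{i,l},\qquad b_{i,l}=p^{\,l-e_{i,l}}\,\kappa_{e_{i,l+1}} .
\end{equation}
The two factors of $b_{i,l}$ are the two sides of the balance: a large exponent makes the first small and the second large. We compare $b_{i,l}$ with the number $p^{l+1}-p^l$ by which the layer enlarges $\Omega_{i,l}$. For $l=0$ we have $b_{i,0}=\kappa_1=p$. Let $l\ge1$ and $e=e_{i,l}\ge1$. By \eqref{eq:exp} there are three cases: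
\begin{equation}\label{eq:cases}
b_{i,l}=\begin{cases}
p^{l-e}(p^{e+1}-p^e)=p^l(p-1)&\text{if }e_{i,l+1}=e+1,\\
p^{l-1}p=p^l&\text{if }e_{i,l+1}=e=1,\\
p^{l-e}(p^e-p^{e-1})=p^{l-1}(p-1)&\text{if }e_{i,l+1}=e\ge2.
\end{cases}
\end{equation}
In each case $b_{i,l}\le p^{l+1}-p^l$. So an orbit with $h_i\ge1$ contributes at most $p+\sum_{l=1}^{h_i-1}(p^{l+1}-p^l)=p^{h_i}$ to \eqref{eq:sum}, and a fixed point, having no layers, contributes $0$. Therefore
\begin{equation}\label{eq:final}
m(A)\le\sum_{(i,l)}b_{i,l}\le\sum_{i:\,h_i\ge1}p^{h_i}\le n.
\end{equation}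
\end{proof}

\section{Reduction to $p$-groups}\label{sec:general}

Applying Proposition~\ref{prop:p} to a Sylow $p$-subgroup of $G$ bounds the $p$-part of $m(G/N)$ by $n$, but the sum over all primes must be at most $n$. So the primes have to share the points. They do so in a nilpotent group, whose orbits factor over the primes, and we can replace $G$ by such a group. Call $H\le G$ a \emph{minimal supplement} to $N$ if $HN=G$ and no proper subgroup of $H$ has this property. Then $H/(H\cap N)\cong G/N$. Recall that a finite group is nilpotent if and only if all its Sylow subgroups are normal, in which case it is their direct product.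

\begin{lemma}\label{lem:supp}
Let $N\trianglelefteq G$ with $G/N$ abelian, and let $H$ be a minimal supplement to $N$. Then $H$ is nilpotent, and every prime dividing $|H|$ divides $|G/N|$.
\end{lemma}

\begin{proof}
Let $X$ be a maximal subgroup of $H$. If $H\cap N\not\le X$, then $X(H\cap N)=H$, so $XN=HN=G$, against minimality. Hence $X\ge H\cap N\ge H'$, the last because $H/(H\cap N)$ is abelian, and so $X\trianglelefteq H$. If a Sylow subgroup $S$ of $H$ were not normal, then $N_H(S)$ would lie in a maximal subgroup $X$, and (F4) would give $H=N_H(S)X=X$. So $H$ is nilpotent. If $p$ divides $|H|$, then $H$ has a subgroup $X$ of index $p$, the product of a subgroup of index $p$ in the Sylow $p$-subgroup with the other Sylow subgroups. It is maximal, so it contains $H\cap N$, and $p$ divides $|H:H\cap N|=|G/N|$.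
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $A=G/N$, let $H$ be a minimal supplement to $N$, and write $H=\prod_pH_p$ with $H_p$ its Sylow subgroups. The $p$-component $A_p$ of $A$ is the image of $H_p$. Let $\Omega_i$ be the $H$-orbits, with $|\Omega_i|=\prod_pp^{h_{i,p}}$. A point stabilizer $K$ in $\Omega_i$ is nilpotent, so $K=\prod_p(K\cap H_p)$. Passing to coset spaces, $\Omega_i\cong\prod_p\Omega_i^{(p)}$, where $\Omega_i^{(p)}$ is a transitive $H_p$-set of size $p^{h_{i,p}}$ and $H_p$ acts only on the $p$-coordinate. An element of $H_p$ that is trivial on all $\Omega_i^{(p)}$ is trivial on all $\Omega_i$. So $H_p$ acts faithfully on the disjoint union of the $\Omega_i^{(p)}$ with $h_{i,p}\ge1$, a set of size $n_p=\sum_{i:\,h_{i,p}\ge1}p^{h_{i,p}}$. Proposition~\ref{prop:p} gives $m(A_p)\le n_p$, and (F1) applied to each orbit gives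
\begin{equation}\label{eq:nilp}
m(A)=\sum_pm(A_p)\le\sum_pn_p=\sum_i\ \sum_{p:\,h_{i,p}\ge1}p^{h_{i,p}}\le\sum_i\prod_pp^{h_{i,p}}=n.
\end{equation}
\end{proof}

\section{Equality for $p$-groups, $p$ odd}\label{sec:eqp}

\begin{proposition}\label{prop:eqp}
Let $p$ be odd and let $G\le\mathrm{Sym}(n)$ be a $p$-group with $m(G/G')=n$. Then $G=\prod_i\langle c_i\rangle$, where $c_i$ is a cycle of length at least $p$ whose support is the orbit $\Omega_i$.
\end{proposition}

\begin{proof}
We use the notation of Proposition~\ref{prop:p} and its proof. Equality holds in \eqref{eq:sum} and \eqref{eq:final}, for every ordering of the orbits. By \eqref{eq:final} there are no fixed points, and $b_{i,l}=p^l(p-1)$ for $l\ge1$. As $p\ge3$, the second and third values in \eqref{eq:cases} are smaller than this, so $e_{i,l+1}=e_{i,l}+1$ always, and $e_{i,l}=l$. As $p\ge3$, all $w_j$ are positive, so equality in \eqref{eq:sum} forces equality in \eqref{eq:layerbound}: the layer $(i,l)$ has $a_k(P_j)=1$ if $j\le l+1$ and $a_k(P_j)=0$ otherwise.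

Fix $i$, write $h=h_i$, and place $\Omega_i$ last in the ordering. This isolates the kernel $R=R_{t-h}$ of $G$ on the union of the other orbits, and \eqref{eq:tele} gives
\begin{equation}\label{eq:R}
|(P_j\cap R)G'/G'|=p^{h-j+1}\qquad(1\le j\le h).
\end{equation}
Since $e_{i,h}=h$, the group $G^{\Omega_i}$ contains a $p^h$-cycle $c_i$, which we also regard as an element of $\mathrm{Sym}(n)$ fixing the other orbits pointwise. We want $R=\langle c_i\rangle$. The case $j=1$ of \eqref{eq:R} gives the order of $R$ only modulo $G'$, so the task is to show that $R\cap G'=1$. We do this first for the subgroup $Z$ of order $p$ in $\langle c_i\rangle$.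

\emph{$Z\cap G'=1$.} Take $T$ and $\theta$ from Lemma~\ref{lem:layer} for the layer $(i,h-1)$, and let $T_0\le T$ be the subgroup of order $p$ that corresponds to the constant vectors. Let $g\in G$. If $g$ is not a $p^h$-cycle on $\Omega_i$, its cycles there have length at most $p^{h-1}$, and $g^{p^{h-1}}$ is trivial on $\Omega_i$. Otherwise $g$ is transitive on $\Omega_{i,h-1}$, the power $g^{p^{h-1}}$ is trivial on $\Omega_{i,h-1}$, and the vector attached to it by $\theta$ is $g$-invariant, hence constant. So $P_h$ induces a subgroup of $T_0$ on $\Omega_i$. Taking $g$ that induces $c_i$ shows that $T_0$ is the restriction of $Z$. Thus $P_h\cap R\le Z$, and \eqref{eq:R} with $j=h$ forces $P_h\cap R=Z$ and $Z\cap G'=1$.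

\emph{$R\cap G'=1$.} Otherwise, by (F2), this normal subgroup contains an element $z$ of order $p$ central in $G$. It fixes the other orbits pointwise and commutes with $c_i$ on $\Omega_i$, so $z\in\langle c_i\rangle$ by (F3). Then $z\in Z\cap G'=1$, a contradiction.

Now $[R,G]\le R\cap G'=1$, so $R$ is central in $G$, and $R\le\langle c_i\rangle$ by (F3). By \eqref{eq:R} with $j=1$ we have $|R|=p^h$, so $R=\langle c_i\rangle\le Z(G)$. Then $G^{\Omega_i}$ centralizes $c_i$ and lies in $\langle c_i\rangle$ by (F3). This holds for every $i$, so $\prod_i\langle c_i\rangle\le G\le\prod_i\langle c_i\rangle$.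
\end{proof}

\begin{remark}
Both uses of $p\ge3$ are needed, already for $n=4$. The regular Klein four-group has $e_{1,2}=1$, and the second value in \eqref{eq:cases} equals $p^l(p-1)$. For $D_8$ we have $e_{1,l}=l$, but $s_2=0$ while \eqref{eq:layerbound} allows $s_2=1$; the loss is invisible because $w_2=0$.
\end{remark}

\section{Equality in general}\label{sec:eq}

Throughout this section $G$, $N$, $n$ are as in Theorem~\ref{thm:equality} and $A=G/N$. By Theorem~\ref{thm:main}, $n=\mu(A)\le m(A)\le n$, so $m(A)=n$.

\begin{lemma}\label{lem:H}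
Every minimal supplement $H$ to $N$ satisfies $H\cap N=1$ and has the form
\begin{equation}\label{eq:H}
H=\prod_i\langle c_i\rangle,\qquad\{1,\dots,n\}=\bigsqcup_i\Omega_i,
\end{equation}
where $c_i$ is a cycle with support $\Omega_i$ and $|\Omega_i|>1$ is a power of an odd prime $p_i$. Moreover $C_{\mathrm{Sym}(n)}(H)=H$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:supp}, $H$ is nilpotent of odd order, and equality holds throughout \eqref{eq:nilp}. By the strict cases of (F1), exactly one prime $p_i$ divides $|\Omega_i|$, and then only $H_{p_i}$ acts nontrivially on $\Omega_i$. For a prime $p$ dividing $|H|$, the group $H_p$ acts faithfully on the union of the $\Omega_i$ with $p_i=p$, which has $n_p$ points, and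
\[
n_p=m(A_p)\le m(H_p/H_p')\le n_p
\]
by Lemma~\ref{lem:m}(b) and Proposition~\ref{prop:p}. Proposition~\ref{prop:eqp} shows that $H_p$ is a product of cycles on its orbits, which gives \eqref{eq:H}. Now $H_p$ is abelian and $m(H_p)=m(A_p)$, so $|H_p|=|A_p|$ by Lemma~\ref{lem:m}(b). Hence $|H|=|A|$ and $H\cap N=1$. A permutation that centralizes $c_i$ preserves its support $\Omega_i$ and acts there as a power of $c_i$ by (F3), so $C_{\mathrm{Sym}(n)}(H)=H$.
\end{proof}

It remains to show that $N=1$. By Lemma~\ref{lem:H}, $C_N(H)\le N\cap H=1$, so it is enough to find a nontrivial element of $N$ centralized by $H$. If $H$ normalizes a $q$-subgroup $Q\ne1$ of $N$, the $q$-part of $H$ centralizes such an element by (F2). The cycles $c_i$ with $p_i\ne q$ are the difficulty: in $\mathrm{Alt}(4)$, a $3$-cycle normalizes the Klein four-group and centralizes no involution. That example depends on the point fixed by the $3$-cycle. Lemma~\ref{lem:Q} shows that when the supports cover all points, such cycles do not meet the support of $Q$.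

Recall that a \emph{block} of a transitive group $L\le\mathrm{Sym}(O)$ is a nonempty subset $B$ with $Bg=B$ or $Bg\cap B=\emptyset$ for all $g\in L$; its translates partition $O$. The group is \emph{primitive} if its only blocks are $O$ and the singletons. If $B$ is maximal among the blocks other than $O$, then $L$ induces a primitive group on the set of translates of $B$. Orbits of normal subgroups are blocks, so a nontrivial normal subgroup of a primitive group is transitive.

\begin{lemma}\label{lem:fix}
Let $L\le\mathrm{Sym}(\mathcal{B})$ be primitive with a nontrivial normal $q$-subgroup, $q$ prime. If $c\in L$ has a fixed point, then its number of fixed points is a power of $q$.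
\end{lemma}

\begin{proof}
The center $V$ of the normal $q$-subgroup is nontrivial and normal in $L$, hence transitive. Its point stabilizers are conjugate in the abelian group $V$, so they are equal and trivial. Thus if $c$ fixes $\beta$, each point is $\beta v$ for a unique $v\in V$, and $(\beta v)c=\beta v^c$. The fixed points of $c$ correspond to the subgroup $C_V(c)$.
\end{proof}

\begin{lemma}\label{lem:Q}
Let $H$ be as in \eqref{eq:H}, let $q$ be a prime, let $Q\le\mathrm{Sym}(n)$ be a $q$-subgroup normalized by $H$, and let $O$ be a $Q$-orbit with $|O|>1$. Then $p_i=q$ for every $i$ with $\Omega_i\cap O\ne\emptyset$.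
\end{lemma}

\begin{proof}
We use one observation twice. Suppose that $c_i$ permutes the parts of a partition, and that a part $B$ meets $\Omega_i$. Then
\begin{equation}\label{eq:dich}
B\subseteq\Omega_i\qquad\text{or}\qquad\Omega_i\subseteq B,
\end{equation}
for if $B\not\subseteq\Omega_i$, then $c_i$ fixes a point of $B$, so $Bc_i=B$, and $\langle c_i\rangle$ is transitive on $\Omega_i$.

We induct on $|O|$, over all pairs $(Q,O)$. The group $H$ permutes the $Q$-orbits. If $O\subseteq\Omega_i$, the translates of $O$ under $\langle c_i\rangle$ partition $\Omega_i$, so $|O|$, a power of $q$ greater than $1$, divides $|\Omega_i|$. Then $p_i=q$, and no other $\Omega_j$ meets $O$.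

Suppose that $O$ lies in no $\Omega_j$. By \eqref{eq:dich}, $O$ is a union of at least two sets $\Omega_i$, and it is $H$-invariant. Let $L=(QH)^O$, let $\mathcal{B}$ be the set of translates of a block of $L$ that is maximal among the blocks other than $O$, and let $b$ be the block size. Then $b$ and $|\mathcal{B}|=q^a$ are powers of $q$, with $a\ge1$. The group $L^{\mathcal{B}}$ is primitive, and $Q^{\mathcal{B}}$ is a normal $q$-subgroup of it, nontrivial because it is transitive.

\emph{Every $\Omega_i\subseteq O$ lies in a block.} Suppose that some $\Omega_i\subseteq O$ does not. By \eqref{eq:dich}, $\Omega_i$ is the union of $|\Omega_i|/b\ge2$ blocks, which $c_i$ permutes in one cycle. The other blocks are disjoint from $\Omega_i$ and fixed by $c_i$, and there is at least one. By Lemma~\ref{lem:fix} their number is $q^f$ with $0\le f<a$, and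
\[
q^f(q^{a-f}-1)=q^a-q^f=|\Omega_i|/b
\]
is a power of $p_i$. If $p_i=q$, then $q^{a-f}-1$ is a power of $q$ prime to $q$, so it equals $1$ and $q=2$, although $p_i$ is odd. If $p_i\ne q$, then $f=0$, and $b=1$ because $b$ is a power of $q$ dividing $|\Omega_i|$. So $|O\setminus\Omega_i|=q^fb=1$. This is the configuration of $\mathrm{Alt}(4)$, and it is excluded because $O\setminus\Omega_i$ is a union of sets $\Omega_j$, none of which is a singleton.

Consequently each block $B\in\mathcal{B}$ is a union of sets $\Omega_i$, so it is $H$-invariant and $1<|B|<|O|$. The setwise stabilizer $Q_B$ is normalized by $H$. It has $B$ as an orbit, since an element of $Q$ that carries one point of $B$ to another stabilizes $B$. By induction $p_i=q$ for all $\Omega_i\subseteq B$, and the blocks cover $O$.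
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:equality}]
Suppose that a prime $q$ divides $|N|$, and let $Q\ne1$ be a Sylow $q$-subgroup of $N$. Lemma~\ref{lem:H} holds for every minimal supplement, so we may choose one that normalizes $Q$: by (F4), $N_G(Q)N=G$, and a subgroup $H$ of $N_G(Q)$ that is minimal subject to $HN=G$ is a minimal supplement, since its subgroups also lie in $N_G(Q)$. Write $H=S\times T$ with $S=\langle c_i:p_i=q\rangle$ and $T=\langle c_i:p_i\ne q\rangle$. By Lemma~\ref{lem:Q}, the support of $T$ meets no $Q$-orbit of size greater than $1$. So $T$ and $Q$ have disjoint supports and commute, and $C_Q(H)=C_Q(S)$. The $q$-group $S$ normalizes $Q$, so $C_Q(S)\ne1$ by (F2). But $C_Q(H)\le Q\cap C_{\mathrm{Sym}(n)}(H)=Q\cap H\le N\cap H=1$, a contradiction. Hence $N=1$. Then $G$ is itself the minimal supplement, and it has the form \eqref{eq:H}.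
\end{proof}

\begin{thebibliography}{1}

\bibitem{slides}
\emph{On Exceptional Permutation Groups of Order $p^5$},
\texttt{http://cogral2015.uni-jena.de/slides/Saunders.pdf}.

\end{thebibliography}
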